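# A compact global attractor without equilibria on every infinite-dimensional Banach space

## Theorem A and what it says

**Theorem A.** Every infinite-dimensional Banach space $X$ carries a dynamical system $\Pi$ with a nonempty compact invariant globally asymptotically stable set and no equilibrium point. Moreover $\Pi$ can be chosen so that $\Pi(t,x)\neq x$ for all $x\in X$ and all $t\neq 0$; that is, with no periodic points.

A *dynamical system* (or flow) on a space $X$ is a continuous map $\pi:\mathbb R\times X\to X$ with $\pi(0,x)=x$ and $\pi(s,\pi(t,x))=\pi(s+t,x)$ for all real $s,t$. I write $\pi_t(x)=\pi(t,x)$. Time runs in both directions, so each $\pi_t$ is a homeomorphism with inverse $\pi_{-t}$. A set $M$ is *invariant* if $\pi_t(M)=M$ for all $t\in\mathbb R$, and *positively invariant* if $\pi_t(M)\subset M$ for all $t\ge 0$. A point $x$ is an *equilibrium* if $\pi_t(x)=x$ for all $t$.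

**Definition.** Let $X$ be a Banach space and $d(x,M)=\inf\{\|x-y\|:y\in M\}$. A nonempty compact invariant set $M\subset X$ is *asymptotically stable* if

1. (stable) every neighborhood $U$ of $M$ contains $\pi_t(V)$, for all $t\ge0$, for some neighborhood $V$ of $M$;
2. (attracting) the region of attraction $A(M)=\{x: d(\pi_tx,M)\to0\text{ as }t\to\infty\}$ is a neighborhood of $M$.

It is *globally* asymptotically stable if in addition $A(M)=X$.

For instance, $\pi_t(x)=e^{-t}x$ has $M=\{0\}$. A second example, on $\mathbb C$: put $\pi_t(\rho e^{i\theta})=\rho^{\,e^{-t}}e^{i(\theta+t)}$ for $\rho>0$ and $\pi_t(0)=0$. The unit circle is compact, invariant and stable, and it attracts every point except $0$; it is asymptotically stable, but not globally. The closed unit disc is globally asymptotically stable, and it contains the equilibrium $0$. In general, if $M$ is globally asymptotically stable and $p$ is an equilibrium, then $d(p,M)=d(\pi_tp,M)\to0$, so $p\in M$. Equilibria, if there are any, lie in $M$.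

The question behind Theorem A, posed in connection with "Strong cellularity and global asymptotic stability" (http://matwbn.icm.edu.pl/ksiazki/fm/fm138/fm138113.pdf), is whether a nonempty compact invariant globally asymptotically stable set forces an equilibrium in infinite dimensions. Theorem A says no, on every such space. Two companion results bound the phenomenon.

**Theorem B.** Let $\pi$ be a dynamical system on a Banach space and $M$ a nonempty compact invariant globally asymptotically stable set. Suppose that for every $\varepsilon>0$ there are a neighborhood $U$ of $M$ and a continuous $\rho:U\to M$ with $\|\rho(x)-x\|<\varepsilon$ for $x\in M$ (for instance, $M$ a compact ANR). Then $\pi$ has an equilibrium in $M$.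

**Theorem C.** The implication "a nonempty compact invariant globally asymptotically stable set exists $\Rightarrow$ an equilibrium exists" holds for all dynamical systems on a Banach space $X$ if and only if $\dim X<\infty$.

## Absolute neighborhood retracts

**Definition.** A metrizable space $Q$ is an *ANR* if every continuous $f:B\to Q$, with $B$ closed in a metrizable space $Z$, extends continuously to a neighborhood of $B$ in $Z$. It is an *AR* if $f$ always extends to all of $Z$.

This is the extensor form of the definition; for metrizable spaces it is equivalent to the retract form (textbook fact). In particular, if an ANR $Q$ is closed in a metrizable space $Z$, extending $\mathrm{id}_Q$ gives a retraction onto $Q$ of a neighborhood of $Q$; if $Q$ is an AR, all of $Z$ retracts onto $Q$.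

The circle is an ANR: extend $f:B\to S^1\subset\mathbb C$ to $\tilde f:Z\to\mathbb C$ by Tietze, and use $\tilde f/|\tilde f|$ on the open set $\{\tilde f\ne0\}$. It is not an AR, since the disc does not retract onto it.

Here is a non-ANR that will matter later, the spiral
$$Q=S^1\cup\{(1+e^r)e^{ir}: r\le0\}\subset\mathbb C .$$
It is compact. Suppose a neighborhood of $Q$ had a retraction $\rho$ onto $Q$. The points $p_n=1+e^{-2\pi n}$ of $Q$ tend to $1$. For large $n$ the image under $\rho$ of the segment $[1,p_n]$ is a path in $Q$ from $1$ to $p_n$ which, by continuity of $\rho$ at $1$, lies in $\{\mathrm{Re}\,z>0\}$. But for $n\ge1$ the arc $\{|r+2\pi n|<\pi/2\}$ of the spiral is open and closed in $Q\cap\{\mathrm{Re}\,z>0\}$, contains $p_n$ and does not contain $1$. So no such path exists.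

I use the following published facts.

* **(F1)** Banach spaces, compact manifolds, finite wedges of compact manifolds, open subsets of ANRs and finite products of ANRs are ANRs. A contractible ANR is an AR (Hu, *Theory of Retracts*). An ANR has the homotopy type of a CW complex (Milnor, Trans. AMS 90 (1959), separable case).
* **(F2)** If $S$ is a separable completely metrizable AR, then $S\times\ell_2\cong\ell_2$ (Toruńczyk, *Absolute retracts as factors of normed linear spaces*, Fund. Math. 86 (1974)).
* **(F3)** Every infinite-dimensional Banach space is homeomorphic to a Hilbert space $\ell_2(\kappa)$ (Kadec in the separable case; Toruńczyk, *Characterizing Hilbert space topology*, Fund. Math. 111 (1981), with correction 125 (1985), in general).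

## Equilibria from Brouwer and Schauder

Begin with $X=\mathbb R$. Each $\pi_t$ is a homeomorphism of $\mathbb R$ and is increasing, because it is joined to the identity through homeomorphisms. If $M$ is compact and invariant, $\pi_t(M)=M$ forces $\pi_t(\max M)=\max M$. So $\max M$ is an equilibrium. In higher dimension there is no order to use, and one turns to fixed point theorems for the maps $\pi_t$. Two lemmas prepare this.

**Lemma 1.** Let $M$ be compact, invariant and globally asymptotically stable, and $U$ a neighborhood of $M$. Every $x_0$ has a neighborhood $W$ and a time $t_0\ge 0$ with $\pi_t(W)\subset U$ for $t\ge t_0$. Consequently, for each compact $K$ there is $t_0$ with $\pi_t(K)\subset U$ for all $t\ge t_0$.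

*Proof.* By stability there is an open $V\supset M$ with $\pi_t(V)\subset U$ for $t\ge0$. Since $M$ is compact, $V$ contains an $\varepsilon$-neighborhood of $M$, so $\pi_{t_0}(x_0)\in V$ for some $t_0\ge0$. Let $W=\pi_{t_0}^{-1}(V)$. For $t\ge t_0$ we get $\pi_t(W)=\pi_{t-t_0}(\pi_{t_0}W)\subset U$. For $K$, take a finite cover by such $W$ and the largest of the times. $\square$

**Lemma 2.** If $K$ is compact and $\pi_{2^{-n}}$ has a fixed point in $K$ for every $n$, then $\pi$ has an equilibrium in $K$.

*Proof.* The sets $\{x\in K:\pi_{2^{-n}}x=x\}$ are nonempty and compact, and they decrease with $n$, since a fixed point of $\pi_{2^{-n-1}}$ is fixed by its square $\pi_{2^{-n}}$. A common point is fixed by $\pi_t$ for all dyadic $t$, hence by continuity for all $t$. $\square$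

**The Schauder attempt.** The closed convex hull $K$ of $M$ is compact (Mazur), so any continuous $K\to K$ has a fixed point (Schauder). But $\pi_t$ need not map $K$ into itself. By Lemma 1 we can flow $K$ close to $M$; what remains is to return from "close to $M$" into $M$, and for that one needs a map onto $M$ defined near $M$. Given such maps, the argument works.

*Proof of Theorem B.* Fix $t>0$ and $\varepsilon>0$, and take $U,\rho$ as in the hypothesis, with $U$ open. By Lemma 1, $\pi_{t_0}(K)\subset U$ for some $t_0\ge0$. The map
$$\Phi=\pi_t\circ\pi_{-t_0}\circ\rho\circ\pi_{t_0}:K\to M\subset K$$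
is continuous, so it has a fixed point $x$, and $x\in M$. Put $y=\pi_{t_0}x\in M$. Applying $\pi_{t_0}$ to $x=\Phi(x)$ gives $y=\pi_t(\rho(y))$, while $\|\rho(y)-y\|<\varepsilon$ because $y\in M$. Do this for $\varepsilon_n\to0$, with maps $\rho_n$ and points $y_n$. Along a subsequence $y_n\to y^*\in M$, hence $\rho_n(y_n)\to y^*$, and $y_n=\pi_t(\rho_n(y_n))$ gives $y^*=\pi_ty^*$. So every $\pi_t$, $t>0$, has a fixed point in $M$, and Lemma 2 with $K$ replaced by $M$ finishes. If $M$ is a compact ANR, a neighborhood retraction serves as $\rho$ for every $\varepsilon$. $\blacksquare$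

So the Schauder attempt stops exactly at the existence of $\rho$: in a counterexample $M$ cannot be an ANR, nor have the approximate retractions of Theorem B. In finite dimension one gets around this by replacing $M$ with a compact sublevel set of a Lyapunov function.

*Proof of Theorem C, $\dim X<\infty$.* Let $M$ be nonempty, compact, invariant and globally asymptotically stable.

**Step 1: a function that does not increase along orbits.** Put $l(x)=\sup_{t\ge0}\min(1,d(\pi_tx,M))$. Given $x_0$ and $\varepsilon>0$, Lemma 1 with $U=\{d(\cdot,M)<\varepsilon\}$ gives a neighborhood $W_0$ of $x_0$ and $t_0$ such that on $W_0$ the function $l$ differs by at most $\varepsilon$ from $\max_{0\le t\le t_0}\min(1,d(\pi_tx,M))$, which is continuous in $x$. As $\varepsilon$ is arbitrary, $l$ is continuous at $x_0$. Clearly $l$ is nonincreasing along orbits and tends to $0$ along them. Also $l^{-1}(0)=M$: if $l(x)=0$ then $d(x,M)=0$, and orbits in $M$ stay in $M$.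

**Step 2: make the decrease strict.** Put $\Lambda(x)=\int_0^\infty e^{-s}l(\pi_sx)\,ds$. It is continuous by dominated convergence, and $\Lambda^{-1}(0)=M$. Moreover $\Lambda(\pi_tx)\le l(\pi_tx)\to0$ as $t\to\infty$. If $x\notin M$ and $t>0$, then $\Lambda(\pi_tx)<\Lambda(x)$. Otherwise $l(\pi_{s+t}x)=l(\pi_sx)$ for all $s\ge0$ by continuity, so $l(\pi_{nt}x)=l(x)>0$ for all $n$, contradicting $l(\pi_{nt}x)\to0$.

**Step 3: a compact sublevel set.** Here finite dimension enters: $M$ has a compact neighborhood $W$. Let $0<c<\min_{\partial W}\Lambda$ (any $c>0$ if $\partial W=\emptyset$). If $x\notin W$ and $\Lambda(x)\le c$, the orbit of $x$ enters $W$, and it does so at a point of $\partial W$, where $\Lambda>c$; but $\Lambda$ does not increase along the orbit. This is impossible. So $N=\{\Lambda\le c\}\subset W$ is compact; it contains $M$ and is positively invariant.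

**Step 4: retract $X$ onto $N$.** Let $\tau(x)=\min\{t\ge0:\Lambda(\pi_tx)\le c\}$, which is finite. It is continuous. Indeed, for $\eta>0$ we have $\Lambda(\pi_{\tau(x)+\eta}x)<c$ (strict decrease outside $M$, value $0<c$ on $M$), so $\tau\le\tau(x)+\eta$ near $x$. If $\tau(x)-\eta\ge0$, then $\Lambda(\pi_{\tau(x)-\eta}x)>c$, so the same holds for nearby points $y$, and by monotonicity $\tau(y)>\tau(x)-\eta$. Hence $x\mapsto\pi_{\tau(x)}x$ is a retraction $R:X\to N$.

**Step 5: conclude.** Let $B\supset N$ be a closed ball. For $t>0$ the map $\pi_t\circ R:B\to N\subset B$ has a fixed point (Brouwer). It lies in $N$, where $R$ is the identity, so it is fixed by $\pi_t$. Lemma 2 with $K=N$ gives an equilibrium. $\blacksquare$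

The infinite-dimensional half of Theorem C is Theorem A, to which we now turn. Step 3 is what is lost there: $M$ has no compact neighborhood.

## Reduction to a flow on an absolute retract

(F2) and (F3) free us from Banach space geometry: it suffices to build the flow on a suitable metrizable space.

**Proposition 3.** Let $S$ be a separable completely metrizable AR with a flow $\pi$, and $M\subset S$ a nonempty compact invariant set that has a neighborhood base of open positively invariant sets, each of which every orbit eventually enters. Then every infinite-dimensional Banach space $X$ carries a flow $\Pi$ with a nonempty compact invariant globally asymptotically stable set, such that $\Pi$ has no equilibrium if $\pi$ has none, and $\Pi_t$ has no fixed point whenever $\pi_t$ has none.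

*Proof.* By (F3), $X\cong\ell_2(\kappa)$ with $\kappa$ infinite. Since $\ell_2(\kappa)\cong\ell_2\times\ell_2(\kappa)$, (F2) gives
$$S\times\ell_2(\kappa)\cong(S\times\ell_2)\times\ell_2(\kappa)\cong\ell_2\times\ell_2(\kappa)\cong X .$$
On $S\times\ell_2(\kappa)$ take the flow $(x,w)\mapsto(\pi_tx,e^{-t}w)$ and the compact invariant set $\widehat M=M\times\{0\}$. If $O\supset\widehat M$ is open, compactness of $M$ gives an open $U\supset M$ and $\delta>0$ with $U\times\{\|w\|<\delta\}\subset O$, and we may shrink $U$ to a set of the given base. So the sets $U\times\{\|w\|<\delta\}$, with $U$ in the base, form a neighborhood base of $\widehat M$. They are positively invariant, and every orbit eventually lies in each of them. A fixed point of the time-$t$ map, or an equilibrium, has as first component a fixed point of $\pi_t$, respectively an equilibrium of $\pi$.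

Transport the flow and $\widehat M$ to $X$ by the homeomorphism, obtaining $\Pi$ and $M'$. Stability is topological, hence preserved. Every orbit eventually stays in each neighborhood of $M'$, in particular in each $\varepsilon$-neighborhood, so $d(\Pi(t,x),M')\to0$ for all $x\in X$. $\square$

So we need $S$. It cannot be compact: if a compact AR carried a flow, we could embed it in a compact convex subset $K$ of $\ell_2$ (compact metrizable spaces embed in the Hilbert cube) and retract $K$ onto it, and then Schauder and Lemma 2 would produce an equilibrium. Still, a compact picture guides the construction.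

## Two cones with twisted ends

Let $G$ and $T$ be compact connected Lie groups and $A=G\vee T$, with collapsing maps $\alpha:A\to G$ and $\beta:A\to T$. Take the cylinder $A\times[-\infty,\infty]$ and glue the end $-\infty$ to $G$ by $\alpha$ and the end $+\infty$ to $T$ by $\beta$. The part $G\times[-\infty,\infty]$ becomes a cone with base $G$ at $-\infty$ and apex $1\in T$; the part $T\times[-\infty,\infty]$ becomes a cone with base $T$ at $+\infty$ and apex $1\in G$. The two cones share one common generating segment. So the result is two cones glued along a segment, which is contractible. The flow $r\mapsto r+t$ moves everything from the $G$-end to the $T$-end, and the only equilibria lie on the ends.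

To remove those, let one-parameter subgroups $\gamma(t)$ of $G$ and $e(t\omega)$ of $T$ act on the ends by translation; translation by a nontrivial one-parameter subgroup has no equilibria. For the total flow to be continuous the gluing must be twisted: declare that $(a_n,r_n)\to y\in G$ when $r_n\to-\infty$ and $\alpha(a_n)\gamma(r_n)\to y$, and that $(a_n,r_n)\to z\in T$ when $r_n\to+\infty$ and $\beta(a_n)e(r_n\omega)\to z$. Since $\alpha(a)\gamma(r+t)=\alpha(a)\gamma(r)\cdot\gamma(t)$, the flow extends. This gives a compact space $M$ with an equilibrium-free flow. By the remark above it is not an AR.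

The place where it goes wrong can be seen. To contract a neighborhood of the $G$-end into $G$ one wants to push $r\mapsto r-\sigma$, $\sigma\to\infty$. Under this push the limit coordinate $\alpha(a)\gamma(r)$ becomes $\alpha(a)\gamma(r)\gamma(-\sigma)$, which keeps turning and has no limit. It is the trouble of the spiral $Q$ above, where the limit coordinate is $e^{ir}$.

The repair is to add coordinates $u$ and $v$, which the flow leaves fixed, to *compensate* the turning, so that the limit coordinate stays constant during the push. The two ends put different demands on them. At the $T$-end, where all orbits arrive, $u$ and $v$ may be arbitrary. At the $G$-end we must demand $u,v\to0$: a point near $G$ with large $u$ would flow away keeping its large $u$, and would be far from $M$ when it passes $r=0$, destroying stability. So at the $G$-end we need a compensation that tends to $0$ while undoing the unbounded turning $\gamma(\sigma)$. The device is to let the compensation act with total size $|r|\,\|u\|$: then $u=O(1/|r|)$ can produce any element reachable with *bounded* total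 size. The next section shows that in $SU(2)$ every $\gamma(\sigma)$ is reachable with bounded size, continuously in $\sigma$.

## Bounded controls in $SU(2)^k$

Let $k\in\{1,2\}$; $k=1$ suffices for "no equilibrium", and $k=2$ also excludes periodic points. Put $G=SU(2)^k$, viewed as block-diagonal unitary matrices, with Lie algebra $\mathfrak g$ and operator norm $\|\cdot\|$, which is unchanged by left or right multiplication by unitaries. Put $T=(S^1)^k\subset\mathbb C^k$, $e(x)=(e^{ix_1},\dots,e^{ix_k})$ for $x\in\mathbb R^k$, and $\omega=1$ if $k=1$, $\omega=(1,\sqrt2)$ if $k=2$. Let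
$$I=\begin{pmatrix}i&0\\0&-i\end{pmatrix},\qquad j=\begin{pmatrix}0&1\\-1&0\end{pmatrix},$$
elements of $su(2)$ with $jIj^{-1}=-I$ and $j^2=-1$. Let $L=I$ if $k=1$, $L=(I,\sqrt2I)$ if $k=2$, and $\gamma(s)=\exp(sL)\in G$.

A *control* is an element $u$ of $H=C([0,1],\mathfrak g)$, a separable Banach space with the sup norm. Let $e_u:[0,1]\to G$ solve $e_u'=u\,e_u$, $e_u(0)=1$; it stays in $G$ because $u$ takes values in $\mathfrak g$. Put $E(u)=e_u(1)$. For a constant control, $E(u)=\exp u$. Clearly $E(0)=1$.

**Lemma 4.** (a) $\|e_u(\tau)-e_w(\tau)\|\le\|u-w\|$ for all $\tau\in[0,1]$; in particular $E$ is $1$-Lipschitz.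

(b) Put $(u*w)(\tau)=u(\tau)+e_u(\tau)w(\tau)e_u(\tau)^{-1}$. Then $E(u*w)=E(u)E(w)$, the operation $*$ is continuous on $H\times H$, $u*0=u$, and $\|u*w\|\le\|u\|+\|w\|$.

(c) For a constant $g\in G$, $E(gwg^{-1})=gE(w)g^{-1}$ and $\|gwg^{-1}\|=\|w\|$.

*Proof.* (a) We have $(e_w^{-1}e_u)'=-e_w^{-1}w\,e_u+e_w^{-1}u\,e_u=e_w^{-1}(u-w)e_u$, of norm at most $\|u-w\|$. Integrating from $\tau=0$, where $e_w^{-1}e_u=1$, gives $\|e_u-e_w\|=\|e_w^{-1}e_u-1\|\le\|u-w\|$.

(b) $(e_ue_w)'=u\,e_ue_w+e_uw\,e_w=(u*w)\,e_ue_w$ and $e_ue_w(0)=1$, so $e_{u*w}=e_ue_w$; evaluate at $1$. By (a), $e_u$ depends continuously on $u$ in the sup norm, hence so does $u*w$ on $(u,w)$. The rest is clear.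

(c) $(g e_wg^{-1})'=(gwg^{-1})\,ge_wg^{-1}$, with value $1$ at $0$. $\square$

**Lemma 5.** There is a continuous $\zeta:\mathbb R\to H$ with $\zeta(0)=0$, $E(\zeta(s))=\gamma(s)$ and $\|\zeta(s)\|\le\pi$ for all $s\in\mathbb R$.

*Proof.* Let $k=1$. The idea is to write $\exp(sI)=\exp(\frac s2I)\exp(\frac s2I)$ and to join the first factor to its inverse by rotating the axis $I$ to $-I$; rotating an axis costs a bounded amount, whatever $s$ is. Put
$$q(\tau)=\exp(\tau\tfrac\pi2j),\qquad Q_s(\tau)=q(\tau)\exp(-\tfrac s2I)\,q(\tau)^{-1},\qquad e^s(\tau)=Q_s(\tau)\exp(\tfrac s2I).$$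
Then $e^s(0)=1$. Since $j^2=-1$, $q(1)=j$, so $e^s(1)=j\exp(-\frac s2I)j^{-1}\exp(\frac s2I)=\exp(\frac s2I)\exp(\frac s2I)=\exp(sI)$. As $q'=\frac\pi2jq$ and $q$ commutes with $j$, we get $Q_s'=\frac\pi2(jQ_s-Q_sj)$, hence
$$(e^s)'(e^s)^{-1}=Q_s'Q_s^{-1}=\tfrac\pi2\,(j-Q_sjQ_s^{-1})=:\zeta(s).$$
So $e_{\zeta(s)}=e^s$ and $E(\zeta(s))=\exp(sI)$. The norm is at most $\frac\pi2(1+1)=\pi$, since $j$ is unitary. $\zeta(s)$ is continuous in $s$ in the sup norm, because $Q_s(\tau)$ is continuous in $s$ uniformly in $\tau$. For $s=0$, $Q_0=1$ and $\zeta(0)=0$.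

For $k=2$ take $(\zeta_0(s),\zeta_0(\sqrt2s))$, where $\zeta_0$ is the map for $k=1$; the norm of a block-diagonal matrix is the maximum over the blocks. $\square$

Two remarks show that the ingredients are not interchangeable. First, a circle in place of $SU(2)$ fails: if $\zeta:\mathbb R\to C([0,1],i\mathbb R)$ is continuous with $\zeta(0)=0$ and $\exp\int_0^1\zeta(s)=e^{is}$, then $\int_0^1\zeta(s)-is$ is continuous in $s$ with values in $2\pi i\mathbb Z$ and vanishes at $0$. So $\int_0^1\zeta(s)=is$ and $\|\zeta(s)\|\ge|s|$. Second, constant controls in $SU(2)$ fail. Let $\zeta:\mathbb R\to su(2)$ be continuous with $\zeta(0)=0$ and $\exp\zeta(s)=\exp(sI)$. For $s\notin\pi\mathbb Z$, $\zeta(s)$ commutes with $\exp(sI)$, which has distinct eigenvalues, so $\zeta(s)=cI$ with $c\in s+2\pi\mathbb Z$. By continuity $c-s$ is constant on each component of $\mathbb R\setminus\pi\mathbb Z$, and the constants agree across the points of $\pi\mathbb Z$. As $\zeta(0)=0$, the constant is $0$, and $\zeta(s)=sI$ is unbounded.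

## The space $S$ and its flow

Let $A=(G\times\{1\})\cup(\{1\}\times T)\subset G\times T$, a copy of $G\vee T$, with coordinate projections $\alpha:A\to G$ and $\beta:A\to T$. Let $S_0=A\times\mathbb R\times H\times\mathbb R^k$, with points $x=(a,r,u,v)$, and define continuous maps
$$Y(x)=E(-ru)\,\alpha(a)\,\gamma(r)\in G,\qquad Z(x)=\beta(a)\,e(r\omega+v)\in T. \tag{1}$$
Let $C_1=G$, $C_2=T$, and $S=C_1\sqcup S_0\sqcup C_2$.

**Step 1: the topology.** We want a separable complete metric topology in which $Y$ and $Z$ are the limit coordinates at the two ends. Let $m_1(r)=\frac{\max(0,-r)}{1+|r|}$, $m_2(r)=\frac{\max(0,r)}{1+|r|}$, $n(r)=\min(1,e^{-r})$, and let $\mathrm{Mat}$ be the space of $2k\times2k$ complex matrices. Define $J$ from $S$ to the separable Banach space $\mathbb R\times\mathrm{Mat}\times\mathbb C^k\times(\mathrm{Mat}\times\mathbb C^k)\times H\times\mathbb R^k$ by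
$$J(x)=\Big(\tfrac r{1+|r|},\ m_1(r)Y(x),\ m_2(r)Z(x),\ e^{-|r|}a,\ \tfrac{n(r)\,u}{1+\|u\|},\ \tfrac{n(r)\,v}{1+|v|}\Big)\qquad(x\in S_0),$$
$J(y)=(-1,y,0,0,0,0)$ for $y\in C_1$ and $J(z)=(1,0,z,0,0,0)$ for $z\in C_2$. The first coordinate separates $C_1$, $S_0$, $C_2$. On $S_0$ it determines $r$, and then the last three entries determine $a$, $u$, $v$, all continuously. So $J$ is injective; give $S$ the topology induced by $J$. On $S_0$ it is the product topology. $S_0$ is open in $S$ (first coordinate of modulus $<1$), and $C_1,C_2$ are closed compact copies of $G,T$.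

$J(S_0)$ is homeomorphic to $S_0$, hence completely metrizable, hence a $G_\delta$ set. $J(C_1)$ and $J(C_2)$ are compact. A finite union of $G_\delta$ sets is $G_\delta$, so $J(S)$ is a $G_\delta$ in a separable Banach space, and $S$ is separable and completely metrizable.

**Step 2: convergence to the ends.** For $x_n=(a_n,r_n,u_n,v_n)\in S_0$:
$$x_n\to y\in C_1\iff r_n\to-\infty,\ Y(x_n)\to y,\ u_n\to0,\ v_n\to0; \tag{2}$$
$$x_n\to z\in C_2\iff r_n\to+\infty,\ Z(x_n)\to z. \tag{3}$$
In both cases $e^{-|r_n|}a_n\to0$ automatically, since $A$ is bounded. As $r_n\to-\infty$ we have $m_1\to1$ and eventually $m_2=0$ and $n=1$, and $u_n/(1+\|u_n\|)\to0$ iff $u_n\to0$; likewise for $v_n$. As $r_n\to+\infty$ we have $m_2\to1$, eventually $m_1=0$, and $n\to0$, so the last two entries tend to $0$ whatever $u_n,v_n$ are.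

**Step 3: the flow.** Put
$$\pi_t(a,r,u,v)=(a,r+t,u,v)\ \text{ on }S_0,\qquad \pi_t(y)=y\gamma(t)\ \text{ on }C_1,\qquad \pi_t(z)=z\,e(t\omega)\ \text{ on }C_2 .$$
The group law is clear, and so is continuity of $(t,x)\mapsto\pi_tx$ at points of the open set $S_0$ and along sequences inside $C_1$ or inside $C_2$. Let $t_n\to t$ and $S_0\ni x_n\to y\in C_1$. We have
$$Y(\pi_{t}x)-Y(x)\gamma(t)=\big(E(-(r+t)u)-E(-ru)\big)\alpha(a)\gamma(r+t),$$
so Lemma 4(a) gives $\|Y(\pi_{t_n}x_n)-Y(x_n)\gamma(t_n)\|\le|t_n|\,\|u_n\|\to0$, and $Y(\pi_{t_n}x_n)\to y\gamma(t)$. Since $r_n+t_n\to-\infty$ and $u_n,v_n\to0$, (2) gives $\pi_{t_n}x_n\to\pi_ty$. If $S_0\ni x_n\to z\in C_2$, use $Z(\pi_tx)=Z(x)e(t\omega)$, which is exact, and (3).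

**Step 4: no equilibria.** On $S_0$ the coordinate $r$ changes, so $\pi_t$ has no fixed point there for $t\ne0$. On the ends, $y\gamma(t)=y$ iff $\exp(tL)=1$, and $z\,e(t\omega)=z$ iff $e(t\omega)=1$; neither holds for all $t$. If $k=2$, each forces $t\in2\pi\mathbb Z$ and $\sqrt2\,t\in2\pi\mathbb Z$, hence $t=0$ because $\sqrt2$ is irrational. So for $k=2$ no $\pi_t$ with $t\neq0$ has a fixed point.

## The attractor $M$ and its neighborhoods $U_\delta$

Let $M=C_1\cup C_2\cup\{(a,r,0,0):a\in A,\ r\in\mathbb R\}$, the twisted double cone of before. It is nonempty and invariant.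

**Step 1: $M$ is compact.** $C_1,C_2$ are compact. Let $x_n=(a_n,r_n,0,0)$. If $(r_n)$ has a bounded subsequence, compactness of $A$ gives a convergent subsequence. Otherwise pass to $r_n\to-\infty$ or $r_n\to+\infty$ and then to a convergent subsequence of $Y(x_n)$ in $G$, respectively $Z(x_n)$ in $T$; by (2), respectively (3), $x_n$ converges to a point of $M$.

**Step 2: a base of positively invariant neighborhoods.** For $\delta>0$ let
$$U_\delta=C_1\cup C_2\cup\{(a,r,u,v): r>1/\delta\ \text{ or }\ (\|u\|<\delta\text{ and }|v|<\delta)\}\supset M .$$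
It is open: its complement $\{r\le1/\delta,\ \max(\|u\|,|v|)\ge\delta\}$ is closed in $S_0$, and by (2) and (3) no sequence in it converges to a point of $C_1$ (that needs $u_n,v_n\to0$) or of $C_2$ (that needs $r_n\to\infty$). It is positively invariant, since $r$ increases and $u,v$ are constant along orbits.

The $U_\delta$ form a neighborhood base of $M$. Otherwise there are an open $U\supset M$ and $x_n\in U_{1/n}\setminus U$; these lie in $S_0$. If $r_n>n$ for infinitely many $n$, then along a subsequence $r_n\to+\infty$ and $Z(x_n)$ converges, so $x_n$ converges to a point of $C_2$. Otherwise $u_n,v_n\to0$. Pass to a subsequence with $r_n\to r\in[-\infty,\infty]$ and $a_n$, $Y(x_n)$, $Z(x_n)$ convergent. The limit of $x_n$ is then of the form $(a,r,0,0)$, or a point of $C_1$ (if $r=-\infty$), or a point of $C_2$ (if $r=+\infty$). In each case it lies in $M\cap(S\setminus U)=\emptyset$, a contradiction.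

**Step 3: attraction.** For $x\in S_0$ we have $r+t\to+\infty$, so $\pi_tx\in U_\delta$ for all large $t$, for each $\delta$. Points of $C_1\cup C_2$ are in $M$.

So $S$, $\pi$ and $M$ satisfy every hypothesis of Proposition 3 except, so far, that $S$ is an AR.

## A gluing lemma for ANRs

The following lemma is due to Kruse–Liebnitz (Pacific J. Math. 16 (1966)). It says that an ANR closed set and an ANR complement make an ANR, provided that a neighborhood of the closed set deforms into it.

**Lemma 6.** Let $Q$ be metrizable, $C\subset Q$ closed, $C$ and $Q\setminus C$ ANRs, $U\supset C$ open in $Q$, and $D:U\times[0,1]\to Q$ continuous with $D_0=\mathrm{id}$, $D_1(U)\subset C$, and $D_s(c)=c$ for $c\in C$ and all $s$. Then $Q$ is an ANR.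

*Proof.* Let $B$ be closed in a metrizable space $Z$ and $f:B\to Q$ continuous. Fix metrics on $Z$ and $Q$, both written $d$. Put $B_0=f^{-1}(C)$, closed in $Z$, and $B_1=B\setminus B_0$, closed in $Z\setminus B_0$. If $B_0=\emptyset$, then $f$ maps into the ANR $Q\setminus C$ and there is nothing to do. Assume $B_0\ne\emptyset$.

**Step 1: extend $f|_{B_1}$ with control near $B_0$.** As $Q\setminus C$ is an ANR, $f|_{B_1}$ extends to a continuous $g:W\to Q\setminus C$ with $W\supset B_1$ open in $Z\setminus B_0$. Replace $W$ by the set of those $z\in W$ for which some $b\in B_1$ satisfies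
$$d(z,b)<\tfrac12d(b,B_0)\quad\text{and}\quad d(g(z),f(b))<d(b,B_0).$$
This set is open, and it contains $B_1$ (take $b=z$). Suppose $W\ni z\to z_0\in B_0$, with corresponding points $b$. Then $d(b,B_0)\le d(b,z_0)\le d(b,z)+d(z,z_0)$, so $d(z,b)<\frac12(d(b,z)+d(z,z_0))$, that is, $d(z,b)<d(z,z_0)$. Hence $b\to z_0$, so $f(b)\to f(z_0)$ and $d(g(z),f(b))<d(b,z_0)\to0$, so $g(z)\to f(z_0)$. Thus $\hat g:=f|_{B_0}\cup g$ is continuous on $B_0\cup W$.

**Step 2: use $C$ to extend past $W$.** The set $B_0\cup W$ need not be a neighborhood of $B_0$; the missing points are to be sent into $C$. Let $\lambda:Z\setminus B_0\to[0,1]$ be continuous, $0$ on $B_1$ and $1$ off $W$. Put $P=B_0\cup\{\lambda\le\frac12\}$; it is closed in $Z$ and $P\subset B_0\cup W$. The set $\{z\in P:\hat g(z)\in U\}$ is open in $P$ and contains $B_0$; write it as $O\cap P$ with $O\subset Z$ open. The map $D_1\circ\hat g:O\cap P\to C$ is defined on a closed subset of $O$. As $C$ is an ANR, it extends to a continuous $h:V\to C$ with $V$ open and $O\cap P\subset V\subset O$; so $V\cap P=O\cap P$. Choose open sets with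
$$B_0\subset V_1\subset\overline{V_1}\subset V_2\subset\overline{V_2}\subset V$$
and a continuous $\mu:Z\to[0,1]$ equal to $1$ on $\overline{V_1}$ and $0$ off $V_2$.

**Step 3: interpolate by $D$.** On the open set $N=V_1\cup\{\lambda<\frac12\}\supset B$ define
$$F(z)=\begin{cases}f(z)&z\in B_0,\\ h(z)&z\in V_1\setminus B_0,\ \lambda(z)\ge\frac12,\\ D\big(g(z),2\lambda(z)\mu(z)\big)&z\in(V\cap N)\setminus B_0,\ \lambda(z)\le\frac12,\\ g(z)&\lambda(z)<\frac12,\ z\notin\overline{V_2}.\end{cases}$$
In the third line $z\in V\cap P=O\cap P$, so $g(z)\in U$ and the formula makes sense. All of $N$ is covered: a point of $N\setminus B_0$ with $\lambda\ge\frac12$ lies in $V_1$; one with $\lambda<\frac12$ lies in $V$ or outside $\overline{V_2}$. The formulas agree on overlaps. Lines two and three meet where $z\in V_1$ and $\lambda=\frac12$; there $\mu=1$ and $D(g(z),1)=D_1g(z)=h(z)$, since $z\in O\cap P$. Lines three and four meet off $\overline{V_2}$, where $\mu=0$ and $D(g(z),0)=g(z)$. Lines two and four do not meet.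

**Step 4: continuity.** On the open set $V_1\setminus B_0$, $F$ is pasted from the relatively closed sets $\{\lambda\ge\frac12\}$ (line two) and $\{\lambda\le\frac12\}$ (line three). The open set $\{\lambda<\frac12\}$ is covered by the open sets $V\cap\{\lambda<\frac12\}$ (line three) and $\{\lambda<\frac12\}\setminus\overline{V_2}$ (line four). So $F$ is continuous on $N\setminus B_0$. At $z_0\in B_0$, nearby points lie in $V_1$, so only the first three lines occur. Line one tends to $f(z_0)$. Line two: $h(z)\to h(z_0)=D_1f(z_0)=f(z_0)$. Line three: $\hat g(z)\to f(z_0)\in C$ and $D_s$ fixes $f(z_0)$ for all $s$, so by compactness of $[0,1]$, $D(\hat g(z),s)\to f(z_0)$ uniformly in $s$. Finally, on $B_1$ we have $\lambda=0$, so $F=g=f$. Hence $F$ extends $f$ to the neighborhood $N$. $\square$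

## $S$ is an ANR: deforming onto the ends

Apply Lemma 6 to $Q=S$ and $C=C_1\sqcup C_2$. $C$ is a disjoint union of two compact manifolds, hence an ANR. $S\setminus C=S_0=A\times\mathbb R\times H\times\mathbb R^k$ is an ANR by (F1). Let
$$U_1=C_1\cup\{r<0\},\qquad U_2=C_2\cup\{r>0\},$$
disjoint open sets (read off the first coordinate of $J$). We need $D$ on $U=U_1\sqcup U_2$. In both cases write $\sigma=s/(1-s)\in[0,\infty)$ for $s\in[0,1)$; the deformation pushes $r$ by $\sigma$ towards the end while holding $Y$, respectively $Z$, fixed.

**Step 1: the deformation of $U_1$.** Let $D_s=\mathrm{id}$ on $C_1$, $D_1(x)=Y(x)$ on $U_1\cap S_0$, and for $s<1$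
$$D_s(a,r,u,v)=\Big(a,\ r-\sigma,\ \frac{(-ru)*\big(\alpha(a)\zeta(\sigma)\alpha(a)^{-1}\big)}{\sigma-r},\ (1-s)v\Big)=:(a,r',u',v').$$
Here $\sigma-r>0$. For $s=0$ we have $\zeta(0)=0$ and $(-ru)*0=-ru$, so $u'=u$; thus $D_0=\mathrm{id}$. Since $-r'=\sigma-r$, Lemma 4(b),(c) and Lemma 5 give
$$Y(D_sx)=E(-r'u')\,\alpha(a)\gamma(r')=E(-ru)\cdot\alpha(a)\gamma(\sigma)\alpha(a)^{-1}\cdot\alpha(a)\gamma(r-\sigma)=Y(x), \tag{4}$$
$$\|u'\|\le\frac{|r|\,\|u\|+\pi}{\sigma+|r|}. \tag{5}$$

*Continuity.* On $(U_1\cap S_0)\times[0,1)$ it is clear from the continuity of $*$ and $\zeta$. Let $x_n\to x\in U_1\cap S_0$ and $s_n\to1$. Where $s_n=1$, $D_1x_n=Y(x_n)\to Y(x)$. Where $s_n<1$: $\sigma_n\to\infty$, so $r_n'\to-\infty$; by (4), $Y(D_{s_n}x_n)=Y(x_n)\to Y(x)$; by (5), $u_n'\to0$, as the numerator stays bounded; and $v_n'=(1-s_n)v_n\to0$. So $D_{s_n}x_n\to Y(x)=D_1x$ by (2). Now let $S_0\ni x_n\to y\in C_1$ and $s_n\to s$ arbitrary. Where $s_n=1$, $D_1x_n=Y(x_n)\to y$. Where $s_n<1$: $r_n'\le r_n\to-\infty$, $Y(D_{s_n}x_n)=Y(x_n)\to y$, $\|u_n'\|\le\|u_n\|+\pi/|r_n|\to0$ by (5), and $|v_n'|\le|v_n|\to0$.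 So $D_{s_n}x_n\to y$ by (2). Sequences in $C_1$ are trivial. It is essential that $\zeta$ is bounded on all of $\mathbb R$: the numbers $\sigma_n$ here are arbitrary.

**Step 2: the deformation of $U_2$.** Let $D_s=\mathrm{id}$ on $C_2$, $D_1(x)=Z(x)$ on $U_2\cap S_0$, and for $s<1$
$$D_s(a,r,u,v)=(a,\ r+\sigma,\ u,\ v-\sigma\omega).$$
Then $D_0=\mathrm{id}$ and $Z(D_sx)=\beta(a)e((r+\sigma)\omega+v-\sigma\omega)=Z(x)$. Continuity on $(U_2\cap S_0)\times[0,1)$ is clear. If $x_n\to x\in U_2\cap S_0$ and $s_n\to1$ with $s_n<1$, then $r_n+\sigma_n\to+\infty$ and $Z(D_{s_n}x_n)=Z(x_n)\to Z(x)$, so $D_{s_n}x_n\to Z(x)$ by (3); for $s_n=1$ use continuity of $Z$. If $S_0\ni x_n\to z\in C_2$ and $s_n\to s$, then where $s_n<1$ we have $r_n+\sigma_n\ge r_n\to+\infty$ and $Z(D_{s_n}x_n)=Z(x_n)\to z$, so $D_{s_n}x_n\to z$; where $s_n=1$, $D_1x_n=Z(x_n)\to z$. The unbounded $v-\sigma\omega$ does no harm, since (3) does not look at $v$.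

By Lemma 6, **$S$ is an ANR**. Moreover $C_i$ is a strong deformation retract of $U_i$, with retraction $R_i=D_1|_{U_i}$: $R_1$ is $Y$ on $U_1\cap S_0$ and the identity on $C_1$, and $R_2$ is $Z$ on $U_2\cap S_0$ and the identity on $C_2$.

## $S$ is contractible, and the proof of Theorem A

Let $S_1=C_1\cup\{r<1\}$ and $S_2=C_2\cup\{r>-1\}$, open sets covering $S$.

**Step 1: identify the pieces up to homotopy.** The homotopy $\pi_{-2s}$, $s\in[0,1]$, preserves both $S_1$ and $U_1$, because it lowers $r$, and $\pi_{-2}(S_1)\subset U_1$. So $\pi_{-2}:S_1\to U_1$ is a homotopy inverse of the inclusion $U_1\subset S_1$, and $R_1\circ\pi_{-2}:S_1\to G$ is a homotopy equivalence. Likewise $R_2\circ\pi_2:S_2\to T$ is a homotopy equivalence. Finally $S_1\cap S_2=A\times(-1,1)\times H\times\mathbb R^k$, and $a\mapsto(a,0,0,0)$ is a homotopy equivalence $A\to S_1\cap S_2$. The composites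
$$A\to S_1\to G,\quad a\mapsto\alpha(a)\gamma(-2),\qquad\qquad A\to S_2\to T,\quad a\mapsto\beta(a)e(2\omega)$$
are homotopic to $\alpha$ and $\beta$, via $\alpha(a)\gamma(-2s)$ and $\beta(a)e(2s\omega)$.

**Step 2: $\pi_1(S)=1$.** The sets $S_1$, $S_2$, $S_1\cap S_2$ are open and path connected. $S_1\simeq G=SU(2)^k$ is simply connected. The composite $A\to S_2\to T$ restricts on $\{1\}\times T$ to a translation of $T$, a homeomorphism, so it is onto on $\pi_1$; since $S_2\to T$ is a homotopy equivalence, $\pi_1(S_1\cap S_2)\to\pi_1(S_2)$ is onto. By van Kampen, $\pi_1(S)$ is generated by the image of $\pi_1(S_2)$, hence by the image of $\pi_1(S_1\cap S_2)$. That image factors through $\pi_1(S_1)=1$, so $\pi_1(S)=1$.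

**Step 3: $\tilde H_*(S)=0$.** Up to the isomorphisms of Step 1 and a sign, the map $\tilde H_*(S_1\cap S_2)\to\tilde H_*(S_1)\oplus\tilde H_*(S_2)$ of the Mayer–Vietoris sequence is $(\alpha_*,\beta_*):\tilde H_*(G\vee T)\to\tilde H_*(G)\oplus\tilde H_*(T)$, the standard isomorphism for a wedge. So the sequence gives $\tilde H_*(S)=0$.

**Step 4: contractibility.** $S$ is a separable ANR, so by (F1) it has the homotopy type of a CW complex. It is simply connected with vanishing reduced homology, so all its homotopy groups vanish (Hurewicz) and it is contractible (Whitehead). By (F1) again, $S$ is an AR.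

*Proof of Theorem A.* $S$ is a separable completely metrizable AR, and $M\subset S$ is nonempty, compact and invariant, with the base $\{U_\delta\}$ of open positively invariant neighborhoods, each of which every orbit eventually enters. The flow $\pi$ has no equilibrium, and for $k=2$ no $\pi_t$ with $t\ne0$ has a fixed point. Proposition 3 gives the flow $\Pi$ on $X$; with $k=2$ it has no periodic points. $\blacksquare$

This also completes Theorem C: if $\dim X=\infty$, the flow of Theorem A violates the implication. And Theorem B, read backwards, gives one more piece of information about the set $M'\subset X$ just built: it is not an ANR, so neither is its homeomorphic copy, the twisted double cone $M$.
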